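\title{Abelian topological groups with no nontrivial representation on a reflexive Banach space}

\begin{abstract}
We construct a countable metrizable abelian topological group, and a nonzero separable $F$-space, all of whose continuous representations by isometries of reflexive Banach spaces are trivial. This answers in the negative a question of Ferri and Galindo. The groups consist of simple functions, with the topology of convergence in a submeasure $\varphi$. A lemma on representations of groups of finitely supported sequences shows that every representation on a reflexive space produces an exhaustive submeasure that is continuous with respect to $\varphi$, and $\varphi$ is built so that the only such submeasure is zero. The same method embeds every topological group as a closed subgroup in a group with no nontrivial reflexive representation.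
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, topological groups are Hausdorff, Banach spaces are real or complex, and $\mathbb N=\{1,2,\dots\}$. For a Banach space $V$ let $\operatorname{Iso}(V)$ be the group of linear isometries of $V$ onto itself, with the strong operator topology (SOT), in which $T_\alpha\to T$ means $\|T_\alpha v-Tv\|\to0$ for every $v\in V$. A \emph{representation} of a topological group $G$ on $V$ is a continuous homomorphism $h:G\to\operatorname{Iso}(V)$; it is \emph{trivial} if $h(g)=I$ for all $g$. Since $\|h(g')v-h(g)v\|=\|h(g^{-1}g')v-v\|$, a homomorphism into $\operatorname{Iso}(V)$ is continuous as soon as it is continuous at $1$. The group $G$ is \emph{reflexively representable} if some representation of $G$ on a reflexive Banach space is a topological group embedding.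

An embedding recovers the topology of $G$; an injective representation only has to tell the points of $G$ apart. Ferri and Galindo showed that the two properties differ: the additive group of the Banach space $c_0$ is not reflexively representable, but it has an injective representation on a reflexive space. The following question of theirs is posed in \cite{RDS}.

\begin{quote}
\emph{Does every abelian topological group admit an injective representation on a reflexive Banach space?}
\end{quote}

Two examples suggest that the answer is yes.

\begin{example}\label{ex:characters}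
Suppose that the set $\Xi$ of continuous characters $\chi:G\to\mathbb T=\{z\in\mathbb C:|z|=1\}$ separates the points of $G$. The diagonal operators $h(g)e_\chi=\chi(g)e_\chi$ on $\ell^2(\Xi)$ form an injective representation: $g\mapsto h(g)v$ is continuous for finitely supported $v$, hence for all $v$, because such vectors are dense and the $h(g)$ are isometries. This covers every Hausdorff locally convex space, in particular $c_0$: if $x\ne0$, the Hahn--Banach theorem gives a continuous real functional $f$ with $f(x)=\pi$, and the character $e^{if}$ sends $x$ to $-1$.
\end{example}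

\begin{example}\label{ex:L0}
Let $L^0$ be the group of classes of real measurable functions on $[0,1]$, with convergence in Lebesgue measure $\lambda$. It has no nontrivial continuous character. Indeed, given $\chi$, take $m$ such that $|\chi(x)-1|\le1$ whenever $\lambda(x\ne0)\le1/m$. The functions vanishing off a fixed interval of length $1/m$ form a subgroup, the arc $\{z\in\mathbb T:|z-1|\le1\}$ contains no nontrivial subgroup of $\mathbb T$, and every $x$ is a sum of $m$ such functions. Nevertheless $h(x)(v_1,v_2)=(e^{ix}v_1,e^{i\sqrt2x}v_2)$ is a representation of $L^0$ on $L^2\oplus L^2$. It is injective because $2\pi\mathbb Z\cap\sqrt2\,\pi\mathbb Z=\{0\}$, and it is continuous because $\|e^{ix}v-v\|_2^2\le\delta^2\|v\|_2^2+4\|v\|_\infty^2\,\lambda(|x|>\delta)$ for bounded $v$ and $\delta>0$, and likewise with $\sqrt2x$ in place of $x$.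
\end{example}

The second example also shows where a counterexample may hide. The topology of $L^0$ needs only the monotonicity and subadditivity of $\lambda$, while the representation needs its additivity, through the space $L^2$. So we replace $\lambda$ by a set function that is merely monotone and subadditive, a \emph{submeasure}. In Section~\ref{sec:phi} we define a set $\Omega$, a countable algebra $\mathcal A$ of subsets of $\Omega$ and a submeasure $\varphi$ on $\mathcal A$. For a topological group $H$, we let $L(H)$ be the group of $\mathcal A$-measurable functions $\Omega\to H$ with finitely many values, under pointwise operations, with the topology of convergence in $\varphi$.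

\begin{theorem}\label{thm:A}
$L(\mathbb R)$ is a nontrivial Hausdorff metrizable abelian topological group, and every representation of $L(\mathbb R)$ on a reflexive Banach space is trivial. The same holds for the countable group $L(\mathbb Q)$. Hence the answer to the question is negative.
\end{theorem}

A \emph{law} of a group $G$ is a word $w$ in a free group such that $w(g_1,\dots,g_n)=1$ for all $g_1,\dots,g_n\in G$.

\begin{theorem}\label{thm:B}
Every Hausdorff topological group $G$ is topologically isomorphic to a closed subgroup of a Hausdorff topological group $\widehat G$ all of whose representations on reflexive Banach spaces are trivial. The group $\widehat G$ satisfies the same laws as $G$ (in particular, it is abelian if $G$ is), it is metrizable if $G$ is, and $|\widehat G|\le\max(|G|,\aleph_0)$.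
\end{theorem}

An \emph{$F$-space} is a topological vector space whose topology is given by a complete translation-invariant metric. In the weak operator topology (WOT) on the algebra $\mathcal L(V)$ of bounded operators, $T_\alpha\to T$ means $f(T_\alpha v)\to f(Tv)$ for all $v\in V$ and $f\in V^*$.

\begin{theorem}\label{thm:C}
The completion $E$ of $L(\mathbb R)$ is a nonzero separable $F$-space such that every WOT-continuous homomorphism from $(E,+)$ into the group $GL(V)$ of invertible bounded operators of a reflexive Banach space $V$ is trivial.
\end{theorem}

The analytic tool behind these theorems, Lemma~\ref{lem:c0}, also describes the representations of the space $c_0$ of real null sequences, with unit vectors $e_n$.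

\begin{theorem}\label{thm:D}
If $u$ is a representation of $(c_0,+)$ on a reflexive Banach space, then on bounded subsets of $c_0$ the map $u$ is continuous from the topology of pointwise convergence to the SOT.
\end{theorem}

In particular $u(e_n)\to I$ although $\|e_n\|=1$, which recovers the fact that $c_0$ is not reflexively representable.

The proof of Theorem~\ref{thm:A} runs as follows. Given a representation $h$ of $L(\mathbb R)$ and a vector $v$, let $\psi(B)$ measure how far $v$ is moved by the functions of bounded size that vanish off $B$. This $\psi$ is a submeasure, and continuity of $h$ makes $\psi(B)$ small when $\varphi(B)$ is small. Reflexivity cannot make $\psi$ additive, but it gives one property of finite measures: $\psi(B_n)\to0$ along every disjoint sequence (Sections~\ref{sec:c0} and~\ref{sec:main}). The submeasure $\varphi$ is designed so that these properties force $\psi=0$ (Section~\ref{sec:phi}).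

\section{The submeasure $\varphi$ and the groups $L(H)$}\label{sec:phi}

\subsection{Exhaustive submeasures}

Let $\mathcal A$ be an algebra of subsets of a set $\Omega$. A \emph{submeasure} is a map $\psi:\mathcal A\to[0,\infty)$ with $\psi(\emptyset)=0$, $\psi(B)\le\psi(B')$ for $B\subset B'$, and $\psi(B\cup B')\le\psi(B)+\psi(B')$. It is \emph{exhaustive} if $\psi(B_n)\to0$ for every disjoint sequence $(B_n)$ in $\mathcal A$. A finite, finitely additive measure $\mu\ge0$ is exhaustive, since $\sum_n\mu(B_n)\le\mu(\Omega)$. If $\varphi$ is another submeasure, $\psi$ is \emph{$\varphi$-continuous} if for every $\varepsilon>0$ there is $\eta>0$ such that $\varphi(B)\le\eta$ implies $\psi(B)\le\varepsilon$.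

We want $\varphi$ with $\varphi(\Omega)=1$ such that every exhaustive $\varphi$-continuous $\psi$ vanishes. The inequality
\[
\psi(\Omega)\le\psi(D_j)+\psi(\Omega\setminus D_j)
\]
suggests looking for sequences $(D_j)$ that every exhaustive submeasure sends to $0$ and whose complements are $\varphi$-small. Disjoint sequences are not enough: if $D_1\cap D_2=\emptyset$, the two complements cover $\Omega$, so one of them has $\varphi\ge\frac12$. We therefore allow overlaps of bounded multiplicity. For a measure $\mu$ this costs nothing: if no point lies in more than $k$ of the $D_j$, then $\sum_{j\le n}1_{D_j}\le k$, so $\sum_j\mu(D_j)\le k\mu(\Omega)$. For exhaustive submeasures an induction on $k$ replaces this computation.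

\begin{lemma}\label{lem:mult}
Let $\psi$ be an exhaustive submeasure on $\mathcal A$, let $k\ge1$, and let $(D_j)$ be a sequence in $\mathcal A$ such that any $k+1$ members with distinct indices have empty intersection. Then $\psi(D_j)\to0$.
\end{lemma}

\begin{proof}
For $k=1$ the sets are disjoint. Let $k\ge2$, assume the lemma for $k-1$, and suppose that $\psi(D_j)\not\to0$. Passing to a subsequence, $\psi(D_j)\ge\varepsilon>0$ for all $j$. For fixed $i$, any $k$ of the sets $D_i\cap D_j$, $j\ne i$, have empty intersection, so $\psi(D_i\cap D_j)\to0$ as $j\to\infty$. Hence we can choose $i_1<i_2<\cdots$ one after the other so that $\sum_{l<n}\psi(D_{i_l}\cap D_{i_n})\le\varepsilon/2$ for all $n$. The sets $D'_n=D_{i_n}\setminus\bigcup_{l<n}D_{i_l}$ are disjoint, and $D_{i_n}$ is covered by $D'_n$ and the sets $D_{i_l}\cap D_{i_n}$, $l<n$. So $\psi(D'_n)\ge\varepsilon-\varepsilon/2$ for all $n$, which contradicts exhaustivity.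
\end{proof}

\subsection{The submeasure}

If any $k+1$ of the $D_j$ have empty intersection, then any $k+1$ complements cover $\Omega$, so the best uniform bound compatible with $\varphi(\Omega)=1$ is $\varphi(\Omega\setminus D_j)\le\frac1{k+1}$. We realize this bound for all $k$ at once, on independent coordinates, so that covers belonging to different $k$ cannot help each other.

Let $[\mathbb N]^k$ be the set of $k$-element subsets of $\mathbb N$, and put
\[
\Omega=\prod_{k\ge1}[\mathbb N]^k,\qquad D^k_j=\{\omega\in\Omega: j\in\omega_k\}\quad(k,j\in\mathbb N).
\]
Each point $\omega$ lies in exactly $k$ of the sets $D^k_1,D^k_2,\dots$. Let $\mathcal A$ be the algebra generated by all $D^k_j$; it is countable. For a finite set $F\subset\mathbb N^2$ define the \emph{cost} $c(F)=\sum_{(k,j)\in F}\frac1{k+1}$, and say that $F$ \emph{covers} $B$ if $B\subset\bigcup_{(k,j)\in F}(\Omega\setminus D^k_j)$. For $B\in\mathcal A$ let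
\[
\varphi(B)=\inf\{c(F): F\subset\mathbb N^2\text{ finite},\ F\text{ covers }B\}.
\]

\begin{proposition}\label{prop:phi}
\begin{enumerate}
\item[(a)] $\varphi$ is a submeasure, $\varphi(\Omega)=1$, and $\varphi(\Omega\setminus D^k_j)\le\frac1{k+1}$ for all $k,j$.
\item[(b)] $\varphi(B)>0$ for every nonempty $B\in\mathcal A$.
\item[(c)] For every $k$ there is a partition of $\Omega$ into sets $A_1,\dots,A_{k+1}\in\mathcal A$ with $\varphi(A_j)\le\frac1{k+1}$.
\item[(d)] Every exhaustive $\varphi$-continuous submeasure on $\mathcal A$ is zero.
\end{enumerate}
\end{proposition}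

\begin{proof}
A $k$-element set cannot contain $\{1,\dots,k+1\}$, so
\begin{equation}\label{eq:cover}
\Omega=\bigcup_{j\le k+1}(\Omega\setminus D^k_j).
\end{equation}
This cover has cost $1$, so $\varphi\le1$. The empty family covers $\emptyset$; a cover of $B'$ covers every $B\subset B'$; and if $F$ covers $B$ and $F'$ covers $B'$, then $F\cup F'$ covers $B\cup B'$ at cost at most $c(F)+c(F')$. Thus $\varphi$ is a submeasure. The family $\{(k,j)\}$ covers $\Omega\setminus D^k_j$ at cost $\frac1{k+1}$.

The lower bounds come from one observation. Let $c(F)<1$, let $F_k=\{j:(k,j)\in F\}$, and let $\beta\in\Omega$. Then $|F_k|\le k$ for every $k$, since $k+1$ pairs at level $k$ already cost $1$. Choose $\omega_k\in[\mathbb N]^k$ with $\omega_k\supset F_k$ when $F_k\ne\emptyset$, and let $\omega_k=\beta_k$ otherwise. The point $\omega=(\omega_k)$ lies in $D^k_j$ for all $(k,j)\in F$, so $F$ does not cover $\{\omega\}$. In particular no $F$ of cost less than $1$ covers $\Omega$, and (a) is proved.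

(b) The sets that depend on finitely many coordinates form an algebra containing all $D^k_j$, so $B$ depends only on the coordinates $k\le k_0$ for some $k_0\ge1$. Let $\beta\in B$ and $c(F)<\frac1{k_0+1}$. Then $F_k=\emptyset$ for $k\le k_0$, so the point $\omega$ above agrees with $\beta$ in these coordinates and lies in $B$. Hence $F$ does not cover $B$, and $\varphi(B)\ge\frac1{k_0+1}$.

(c) Make the cover \eqref{eq:cover} disjoint: $A_j=(\Omega\setminus D^k_j)\cap\bigcap_{i<j}D^k_i$.

(d) Let $\psi$ be exhaustive and $\varphi$-continuous, and let $\varepsilon>0$. Fix $k$ so large that $\varphi(B)\le\frac1{k+1}$ implies $\psi(B)\le\varepsilon$. Then $\psi(\Omega)\le\varepsilon+\psi(D^k_j)$ for all $j$, and $\psi(D^k_j)\to0$ as $j\to\infty$ by Lemma~\ref{lem:mult}. So $\psi(\Omega)\le\varepsilon$ for all $\varepsilon$, and $\psi=0$ by monotonicity.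
\end{proof}

Level $k=1$ shows how far $\varphi$ itself is from exhaustive: the sets $D^1_j$ are disjoint, and $\varphi(D^1_j)\ge\varphi(\Omega)-\varphi(\Omega\setminus D^1_j)\ge\frac12$.

\subsection{Groups of simple functions}

Let $H$ be a topological group, written multiplicatively and not assumed abelian. Let $L(H)$ be the set of functions $x:\Omega\to H$ with finitely many values such that $x^{-1}(g)\in\mathcal A$ for all $g\in H$; it is a group under pointwise operations. For a neighborhood $U$ of $1_H$ and $\eta>0$ put
\[
O(U,\eta)=\{x\in L(H):\varphi(\{x\notin U\})\le\eta\},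
\]
where $\{x\notin U\}=\{\omega:x(\omega)\notin U\}$ is a finite union of level sets of $x$, hence a member of $\mathcal A$.

A subset $C$ of $H$ is \emph{bounded} if for every neighborhood $U$ of $1_H$ there is $m$ with $C\subset U^m$, where $U^m$ is the set of products of $m$ elements of $U$. Since $1\in U^m$, the set $C\cup\{1\}$ is then bounded as well. The interval $[-R,R]$ is bounded in $(\mathbb R,+)$, and $[-R,R]\cap\mathbb Q$ is bounded in $\mathbb Q$: if $U$ contains the elements of absolute value at most $\delta$ and $m\ge R/\delta$, write $t$ as the sum of $m$ copies of $t/m$. In a discrete group, $U=\{1\}$ shows that only subsets of $\{1\}$ are bounded.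

\begin{lemma}\label{lem:LH}
\begin{enumerate}
\item[(a)] The sets $O(U,\eta)$ form a base of neighborhoods of $1$ for a Hausdorff group topology on $L(H)$, which is metrizable if $H$ is.
\item[(b)] The constant functions form a closed subgroup of $L(H)$ that is topologically isomorphic to $H$.
\item[(c)] $L(H)$ is bounded as a subset of itself.
\item[(d)] $L(H)$ satisfies the same laws as $H$, and $|L(H)|\le\max(|H|,\aleph_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Recall that a filter base of sets containing $1$ is a neighborhood base at $1$ for a group topology if for each member $O$ and each group element $x$ there is a member $O'$ with $O'O'\subset O$, one with $O'^{-1}\subset O$, and one with $xO'x^{-1}\subset O$; the topology is Hausdorff if the members intersect in $\{1\}$. Here $O(U\cap U',\min(\eta,\eta'))\subset O(U,\eta)\cap O(U',\eta')$. If $U'U'\subset U$, then $\{yz\notin U\}\subset\{y\notin U'\}\cup\{z\notin U'\}$, so $O(U',\eta/2)O(U',\eta/2)\subset O(U,\eta)$. Next, $O(U^{-1},\eta)^{-1}=O(U,\eta)$. If $x$ has values $g_1,\dots,g_r$ and $g_iU'g_i^{-1}\subset U$ for all $i$, then $\{xzx^{-1}\notin U\}\subset\{z\notin U'\}$,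 so $xO(U',\eta)x^{-1}\subset O(U,\eta)$. If $x$ takes a value $g\ne1$ on a nonempty set $B\in\mathcal A$, choose $U\not\ni g$; then $\varphi(\{x\notin U\})\ge\varphi(B)>0$ by Proposition~\ref{prop:phi}(b), so $x\notin O(U,\frac12\varphi(B))$. If $(U_n)$ is a countable base at $1_H$, then the sets $O(U_n,1/n')$ form a countable base at $1$, and a first countable Hausdorff group is metrizable by the Birkhoff--Kakutani theorem.

(b) For a constant $g$, the set $\{g\notin U\}$ is $\emptyset$ or $\Omega$. Since $\varphi(\Omega)=1$, for $\eta<1$ the constant $g$ lies in $O(U,\eta)$ if and only if $g\in U$. The sets $O(U,\eta)$ with $\eta<1$ form a base at $1$, so the constants carry the topology of $H$. Now let $x$ be nonconstant, with values $g\ne g'$ on nonempty sets $B,B'\in\mathcal A$. Choose $U$ with $gU\cap g'U=\emptyset$ and $0<\eta<\min(\varphi(B),\varphi(B'))$. If $z\in O(U,\eta)$, then neither $B$ nor $B'$ is contained in $\{z\notin U\}$, so $xz$ takes a value in $gU$ and a value in $g'U$ and is not constant. Thus the neighborhood $xO(U,\eta)$ of $x$ contains no constant.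

(c) Given $O(U,\eta)$, take $k$ with $\frac1{k+1}\le\eta$ and the partition of Proposition~\ref{prop:phi}(c). For $x\in L(H)$ let $x_j=x$ on $A_j$ and $x_j=1$ elsewhere. Then $\{x_j\notin U\}\subset A_j$, so $x_j\in O(U,\eta)$, and $x=x_1\cdots x_{k+1}$.

(d) $L(H)$ is a subgroup of the power $H^\Omega$ and contains a copy of $H$, and laws pass to powers and to subgroups. An element of $L(H)$ is determined by a finite sequence in $\mathcal A\times H$, and $\mathcal A$ is countable.
\end{proof}

\section{The $c_0$-lemma}\label{sec:c0}

Let $H^{(\mathbb N)}$ be the group of functions $a:\mathbb N\to H$ whose support $\{i:a(i)\ne1\}$ is finite; for $H=\mathbb R$ this is the space $c_{00}$. Elements with disjoint supports commute, even if $H$ is not abelian. We call $a$ \emph{$U$-valued} if $a(i)\in U$ for all $i$.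

\begin{lemma}[$c_0$-lemma]\label{lem:c0}
Let $V$ be a reflexive Banach space, $H$ a topological group, and $u:H^{(\mathbb N)}\to\operatorname{Iso}(V)$ a homomorphism such that
\begin{enumerate}
\item[$(*)$] for all $v\in V$ and $\varepsilon>0$ there is a neighborhood $U$ of $1_H$ with $\|u(a)v-v\|\le\varepsilon$ for all $U$-valued $a\in H^{(\mathbb N)}$.
\end{enumerate}
Let $C\subset H$ be bounded, let $N_n\to\infty$, and let $a_n\in H^{(\mathbb N)}$ have support in $[N_n,\infty)$ and values in $C\cup\{1\}$. Then $u(a_n)\to I$ in the SOT.
\end{lemma}

Condition $(*)$ is continuity for uniform convergence, and the conclusion says that far-out supports may replace small values. The obvious estimate falls short. If $C\subset U^m$, then $a_n$ is a product of $m$ $U$-valued elements, and $\|u(a_n)v-v\|\le m\varepsilon$; but $m$ grows as $U$ shrinks, and $m\varepsilon$ need not be small. We need a bound in which $m$ does not appear.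

\subsection{The case of a Hilbert space}\label{sub:hilbert}

Let $V$ be a Hilbert space, $H=\mathbb R$ and $C=[-R,R]$, and suppose that the $a_n$ have pairwise disjoint supports. Fix $v$ and $\varepsilon$, take $U=[-\delta,\delta]$ as in $(*)$ and $m\ge R/\delta$. The operators $W_n=u(a_n/m)$ are commuting unitaries with $W_n^m=u(a_n)$. Put $A_n=\frac14(2I+W_n+W_n^{-1})$. Expanding the squares gives
\[
\langle A_nz,z\rangle=\tfrac14\|W_nz+z\|^2,\qquad\langle(I-A_n)z,z\rangle=\tfrac14\|W_nz-z\|^2,
\]
so the $A_n$ are commuting self-adjoint operators with $0\le A_n\le I$. The product $Q_{N,r}=A_NA_{N+1}\cdots A_r$ is a convex combination of operators $u(\sum_n\sigma_na_n/m)$ with $\sigma_n\in\{-1,0,1\}$. These sums are $U$-valued because the supports are disjoint, so $\|Q_{N,r}v-v\|\le\varepsilon$, however many factors there are.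

Recall that a product of commuting positive operators is positive and that a bounded monotone sequence of self-adjoint operators converges in the SOT. Since $Q_{N,r}-Q_{N,r+1}=Q_{N,r}(I-A_{r+1})\ge0$, the limit $Q_N=\lim_rQ_{N,r}$ exists. It satisfies $Q_N=A_NQ_{N+1}$, so $Q_{N+1}-Q_N=(I-A_N)Q_{N+1}\ge0$, and $P=\lim_NQ_N$ exists. The vector $z=Pv$ satisfies $\|z-v\|\le\varepsilon$, and
\[
(I-A_N)z=(I-A_N)(P-Q_{N+1})v+(Q_{N+1}-Q_N)v\longrightarrow0 .
\]
Therefore $\|W_Nz-z\|\to0$ and $\|u(a_N)z-z\|\le m\|W_Nz-z\|\to0$. We conclude that $\limsup_N\|u(a_N)v-v\|\le2\|v-z\|\le2\varepsilon$, and $m$ has disappeared.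

The mechanism is this: limits of operators coming from far-out $U$-valued elements can be multiplied without leaving the set $\{T:\|Tv-v\|\le\varepsilon\}$, and one such limit $P$ moves $v$ to a nearby vector on which the factors of $u(a_n)$ behave well. In a reflexive space there is no positivity and no monotone convergence. Weak compactness will provide the limits, an idempotent of a compact semigroup will play the role of $P$, and a lemma comparing the WOT with the SOT will control the products.

\subsection{Tools}

Let $V$ be reflexive. The set of contractions $\{T\in\mathcal L(V):\|T\|\le1\}$ is WOT-compact: it is a closed subset of the product over $v\in V$ of the weakly compact balls of radius $\|v\|$. Multiplication is separately WOT-continuous, since $f(T_\alpha Sv)\to f(TSv)$ and $f(ST_\alpha v)=(S^*f)(T_\alpha v)\to f(STv)$; in particular the set of operators commuting with a given one is WOT-closed. Multiplication is not jointly continuous: for the shift $\sigma$ on $\ell^2(\mathbb Z)$, both $\sigma^n$ and $\sigma^{-n}$ tend to $0$ in the WOT, while $\sigma^n\sigma^{-n}=I$. In the SOT it is jointly continuous on contractions, because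 $\|T_\alpha S_\alpha v-TSv\|\le\|S_\alpha v-Sv\|+\|T_\alpha Sv-TSv\|$.

The shift also shows that a WOT-limit of isometries need not be an isometry. When it is a surjective one, convergence improves. In a Hilbert space this is the identity $\|T_\alpha w-Tw\|^2=2\|w\|^2-2\operatorname{Re}\langle T_\alpha w,Tw\rangle$. In general we use the following fact from \cite{DU}: a reflexive space $W$ has the Radon--Nikod\'ym property, so every nonempty bounded set $A\subset W$ is \emph{dentable}, which means that for each $\varepsilon>0$ some $w_0\in A$ lies outside the closed convex hull of $\{w\in A:\|w-w_0\|\ge\varepsilon\}$. Separating $w_0$ from this hull by the Hahn--Banach theorem gives $f\in W^*$ and $t\in\mathbb R$ such that the \emph{slice} $\{w\in A:\operatorname{Re}f(w)>t\}$ contains $w_0$ and lies in the open $\varepsilon$-ball about $w_0$.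

\begin{lemma}[Megrelishvili]\label{lem:wot}
Let $W$ be reflexive, and let $T_\alpha,T\in\operatorname{Iso}(W)$ with $T_\alpha\to T$ in the WOT. Then $T_\alpha\to T$ in the SOT.
\end{lemma}

\begin{proof}
Let $w\in W$ and $\varepsilon>0$. The orbit $A=\operatorname{Iso}(W)w$ is bounded, so it has a slice $\{z\in A:\operatorname{Re}f(z)>t\}$ that contains a point $\gamma w$, $\gamma\in\operatorname{Iso}(W)$, and lies in the open $\varepsilon$-ball about $\gamma w$. The points $\gamma T^{-1}T_\alpha w$ belong to $A$ and converge weakly to $\gamma w$, so they eventually lie in the slice. For such $\alpha$, $\|T_\alpha w-Tw\|=\|\gamma T^{-1}T_\alpha w-\gamma w\|<\varepsilon$.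
\end{proof}

To apply this lemma to a WOT-limit we must know that the limit is a surjective isometry. The next lemma produces a projection on whose range all the relevant limits are invertible.

\begin{lemma}\label{lem:kernel}
Let $S$ be a nonempty commutative semigroup with a compact Hausdorff topology in which multiplication is separately continuous. There is $P\in S$ with $P^2=P$ such that for every $r\in S$ there is $t\in S$ with $trP=P$.
\end{lemma}

\begin{proof}
The sets $sS$, $s\in S$, are compact, and $s_1\cdots s_nS\subset\bigcap_is_iS$ by commutativity, so $K=\bigcap_{s\in S}sS$ is nonempty. Each $sS$ satisfies $(sS)S\subset sS$, hence $KS\subset K$. For $k\in K$ we have $kK\subset K\subset k^2S=k(kS)\subset kK$, so $kK=K$. Fix $k\in K$ and choose $P\in K$ with $kP=k$. Every $l\in K$ has the form $l=kl'$, so $lP=kPl'=l$; in particular $P^2=P$. For $r\in S$ we have $rP\in K$, so $P\in K=rPK$, that is, $P=rPt$ for some $t\in K$.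
\end{proof}

\subsection{Proof of Lemma~\ref{lem:c0}}

Let $s$ be a WOT-cluster point of the sequence $(u(a_n))$. We show that $s=I$. Then $u(a_n)\to I$ in the WOT, because a sequence in a compact space with a single cluster point converges to it, and Lemma~\ref{lem:wot} finishes the proof. Fix $v\in V$ and $\varepsilon>0$ and take $U$ from $(*)$. Closures are taken in the WOT.

\medskip\noindent\emph{Step 1: the semigroup at infinity.} Let $Y_N$ be the set of $U$-valued $a\in H^{(\mathbb N)}$ with support in $[N,\infty)$. A product of two elements of $Y_N$ need not be $U$-valued, but it is when the supports are disjoint, and in the limit they always are. So let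
\[
S=\bigcap_{N\ge1}\overline{u(Y_N)},
\]
a WOT-compact set of contractions that contains $I$.

\emph{Every $q\in S$ commutes with every $u(a)$, and $S$ is commutative.} If $a$ has support in $[1,M)$, then $u(a)$ commutes with $u(Y_M)$, hence with $q\in\overline{u(Y_M)}$. Thus $q$ commutes with $u(H^{(\mathbb N)})$, hence with its closure, which contains $S$.

\emph{$S$ is a semigroup.} Let $p,q\in S$ and fix $N$. If $a\in Y_N$ has support in $[N,M)$, then $aY_M\subset Y_N$, so $u(a)q\in\overline{u(a)u(Y_M)}\subset\overline{u(Y_N)}$. Since $p\in\overline{u(Y_N)}$, we get $pq\in\overline{u(Y_N)q}\subset\overline{u(Y_N)}$.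

\emph{Every $q\in S$ satisfies $\|qv-v\|\le\varepsilon$.} Closed balls are weakly closed, so $\{T:\|Tv-v\|\le\varepsilon\}$ is WOT-closed, and it contains $u(Y_1)$ by $(*)$.

\medskip\noindent\emph{Step 2: a subspace on which $S$ acts by isometries.} Take $P\in S$ from Lemma~\ref{lem:kernel}. The range $W=PV=\ker(I-P)$ is a closed subspace, hence reflexive. It is invariant under every operator that commutes with $P$, so under all $u(a)$ and all elements of $S$. Each $u(a)|_W$ is in $\operatorname{Iso}(W)$, with inverse $u(a^{-1})|_W$. Let $r\in S$ and take $t\in S$ with $trP=P$. For $w\in W$ we have $rtw=trw=trPw=w$, so the contractions $r|_W$ and $t|_W$ are mutually inverse, and $\|w\|=\|trw\|\le\|rw\|\le\|w\|$. Hence $r|_W\in\operatorname{Iso}(W)$.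

\medskip\noindent\emph{Step 3: $s$ agrees on $W$ with an element of $S$.} Take $m$ with $C\subset U^m$. At each $i$ in the support of $a_n$ write $a_n(i)$ as a product of $m$ elements of $U$, and off the support write $1=1\cdots1$. This gives $a_n=b_{n,1}\cdots b_{n,m}$ with $b_{n,l}\in Y_{N_n}$. By compactness there is a subnet along which $u(a_{n_\alpha})\to s$ and $u(b_{n_\alpha,l})\to r_l$ in the WOT for $l=1,\dots,m$. For each $N$ we have $b_{n_\alpha,l}\in Y_N$ eventually, because $N_{n_\alpha}\to\infty$; hence $r_l\in S$, and $q=r_1\cdots r_m\in S$. On $V$ we cannot conclude that $s=q$. On $W$ we can: functionals on $W$ extend to $V$, so $u(b_{n_\alpha,l})|_W\to r_l|_W$ in the WOT of $W$; the limit is in $\operatorname{Iso}(W)$ by Step 2, so the convergence holds in the SOT by Lemma~\ref{lem:wot}; and the products converge in the SOT to $q|_W$. Thus $u(a_{n_\alpha})w$ tends to $qw$ in norm and to $sw$ weakly, and $sw=qw$ for $w\in W$.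

\medskip\noindent\emph{Step 4: conclusion.} Both $P$ and $qP$ belong to $S$, and $sPv=qPv$. Therefore
\[
\|sv-v\|\le\|s(v-Pv)\|+\|qPv-v\|\le2\varepsilon .
\]
The objects $U,S,P,m$ depend on $v$ and $\varepsilon$, but $s$ was fixed beforehand. Hence $s=I$. \hfill$\square$

\begin{remark}\label{rem:hyp}
Reflexivity cannot be dropped. On the space $c$ of complex convergent sequences let $u(a)v=(e^{ia(j)}v_j)_j$ for $a\in c_{00}$. Then $\|u(a)v-v\|\le\|a\|_\infty\|v\|$, so $(*)$ holds, but $\|u(\pi e_n)\mathbf 1-\mathbf 1\|=2$. Lemma~\ref{lem:wot} fails here too: $u(\pi e_n)v-v=-2v_ne_n\to0$ weakly, because $\sum_n|f(e_n)|\le\|f\|$ for $f\in c^*$. Boundedness of $C$, used in Step 3, cannot be dropped either. For the discrete group $H=\mathbb Z$ condition $(*)$ holds trivially with $U=\{0\}$, and $u(a)=(-1)^{\sum_ia(i)}I$ sends every $e_n$ to $-I$.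
\end{remark}

\subsection{Proof of Theorem~\ref{thm:D}}

The topology of pointwise convergence on $c_0\subset\mathbb R^{\mathbb N}$ is metrizable, so sequences suffice. Since $\|u(x_n)v-u(x)v\|=\|u(x_n-x)v-v\|$, it is enough to show that $u(x_n)\to I$ when $\|x_n\|\le R$ for all $n$ and $x_n\to0$ pointwise. We cut $x_n$ into a uniformly small part and a finitely supported part far out. Choose $1=n_1<n_2<\cdots$ such that $|x_n(i)|<1/N$ whenever $i<N$ and $n\ge n_N$, and let $N_n$ be the largest $N$ with $n_N\le n$. Then $N_n\to\infty$ and $|x_n(i)|<1/N_n$ for $i<N_n$. Choose $M_n\ge N_n$ with $|x_n(i)|<1/n$ for $i\ge M_n$, and put $z_n=x_n1_{[N_n,M_n)}$. Then $\|x_n-z_n\|\le\max(1/N_n,1/n)\to0$, so $u(x_n-z_n)\to I$ by continuity of $u$. The restriction of $u$ to $c_{00}$ satisfies $(*)$, again by continuity of $u$ at $0$, so $u(z_n)\to I$ by Lemma~\ref{lem:c0} with $H=\mathbb R$ and $C=[-R,R]$. Hence $u(x_n)=u(z_n)u(x_n-z_n)\to I$ in the SOT. \hfill$\square$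

\section{From a representation to a submeasure}\label{sec:main}

In Example~\ref{ex:L0} the measure can be read off from the representation: if $x$ ranges over the functions with $|x|\le\pi$ that vanish off $B$, the largest value of $\|e^{ix}\mathbf 1-\mathbf 1\|_2$ is $2\lambda(B)^{1/2}$, attained at $x=\pi1_B$. The same quantity makes sense for every representation of $L(H)$.

\begin{proposition}\label{prop:main}
Let $h$ be a representation of $L(H)$ on a reflexive Banach space $V$, and let $C\subset H$ be bounded. Then $h(x)=I$ for every $C$-valued $x\in L(H)$.
\end{proposition}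

\begin{proof}
We may assume $1\in C$. Fix $v\in V$, and for $B\in\mathcal A$ put
\[
\psi(B)=\sup\{\|h(x)v-v\|: x\in L(H)\text{ is $C$-valued and }x=1\text{ off }B\}\in[0,2\|v\|].
\]
We check the hypotheses of Proposition~\ref{prop:phi}(d).

\emph{$\psi$ is a submeasure.} We have $\psi(\emptyset)=\|h(1)v-v\|=0$, and $\psi$ is monotone because a function equal to $1$ off $B$ is equal to $1$ off any larger set. Let $x$ be $C$-valued with $x=1$ off $B\cup B'$. Let $x_1=x$ on $B$ and $x_1=1$ elsewhere, and let $x_2=x$ on $B'\setminus B$ and $x_2=1$ elsewhere. Then $x=x_1x_2$, both factors are $C$-valued, and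
\[
\|h(x)v-v\|\le\|h(x_1)(h(x_2)v-v)\|+\|h(x_1)v-v\|\le\psi(B')+\psi(B).
\]

\emph{$\psi$ is $\varphi$-continuous.} Given $\varepsilon>0$, take $O(U,\eta)$ on which $\|h(x)v-v\|\le\varepsilon$. If $\varphi(B)\le\eta$ and $x=1$ off $B$, then $\{x\notin U\}\subset B$, so $x\in O(U,\eta)$. Hence $\psi(B)\le\varepsilon$.

\emph{$\psi$ is exhaustive.} Otherwise, after passing to a subsequence, there are $\varepsilon>0$, disjoint sets $B_n\in\mathcal A$ and $C$-valued $x_n\in L(H)$ with $x_n=1$ off $B_n$ and $\|h(x_n)v-v\|>\varepsilon$ for all $n$. We place all the $x_n$ in one homomorphic image of $H^{(\mathbb N)}$. Each $B_n$ is nonempty, since $x_n\ne1$; partition it into finitely many nonempty sets of $\mathcal A$ on which $x_n$ is constant. List the pieces, first those of $B_1$, then those of $B_2$, and so on, as a disjoint sequence $(Z_i)$. For $a\in H^{(\mathbb N)}$ let $\theta(a)=a(i)$ on $Z_i$ and $\theta(a)=1$ off $\bigcup_iZ_i$. As $a$ has finite support, $\theta(a)$ differs from $1$ on finitely many $Z_i$ only, so $\theta(a)\in L(H)$, and $\theta$ is a homomorphism. If $a$ is $U$-valued, so is $\theta(a)$, and then $\theta(a)\in O(U,\eta)$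 for every $\eta>0$. Continuity of $h$ at $1$ therefore gives $(*)$ for $u=h\circ\theta$. Let $a_n(i)$ be the value of $x_n$ on $Z_i$ if $Z_i\subset B_n$, and $a_n(i)=1$ otherwise. Then $\theta(a_n)=x_n$, $a_n$ is $C$-valued, and its support lies in $[n,\infty)$, because at least $n-1$ pieces precede those of $B_n$. Lemma~\ref{lem:c0} gives $h(x_n)v=u(a_n)v\to v$, a contradiction.

By Proposition~\ref{prop:phi}(d), $\psi(\Omega)=0$. As $v$ is arbitrary, $h(x)=I$ for every $C$-valued $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:LH}, $L(\mathbb R)$ and $L(\mathbb Q)$ are Hausdorff metrizable abelian groups that contain copies of $\mathbb R$ and $\mathbb Q$, and $L(\mathbb Q)$ is countable. Each $x\in L(\mathbb R)$ has finitely many values, so it is $[-R,R]$-valued for some $R$, and $[-R,R]$ is bounded in $\mathbb R$. By Proposition~\ref{prop:main}, $h(x)=I$ for every representation $h$ on a reflexive space. For $L(\mathbb Q)$ use the bounded sets $[-R,R]\cap\mathbb Q$. A trivial representation of a nontrivial group is not injective.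
\end{proof}

\begin{remark}
A bounded continuous function on a topological group $G$ is \emph{weakly almost periodic} if its translates form a relatively weakly compact set in the Banach space of bounded continuous functions. Every such function is a matrix coefficient $g\mapsto f(h(g)v)$ of a representation $h$ of $G$ on a reflexive space \cite{Sht,Meg}. It follows that all weakly almost periodic functions on $L(\mathbb R)$ and $L(\mathbb Q)$ are constant. This remark is not used elsewhere.
\end{remark}

\section{Embedding an arbitrary group}\label{sec:B}

Proposition~\ref{prop:main} controls only functions with values in a bounded set, and for discrete $G$ it says nothing about $L(G)$. But $L(G)$ is always bounded in itself, so the proposition applies in full after a second use of the construction.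

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $H=L(G)$ and $\widehat G=L(H)$. By Lemma~\ref{lem:LH}(a), both are Hausdorff topological groups, metrizable if $G$ is. By Lemma~\ref{lem:LH}(c), $H$ is bounded in itself, so Proposition~\ref{prop:main} with $C=H$ shows that every representation of $\widehat G$ on a reflexive space is trivial. By Lemma~\ref{lem:LH}(b), $G$ is topologically isomorphic to a closed subgroup of $H$ and $H$ to a closed subgroup of $\widehat G$; a closed subset of a closed subset is closed. The statements on laws and cardinality follow from two applications of Lemma~\ref{lem:LH}(d).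
\end{proof}

The inner group only has to satisfy the conclusions of Lemma~\ref{lem:LH}. One may also take the Hartman--Mycielski group of step functions $[0,1)\to G$ with rational break points: the proof of the lemma used only that the algebra is countable and parts (a)--(c) of Proposition~\ref{prop:phi}, without the sets $D^k_j$, and these hold for Lebesgue measure on finite unions of rational intervals $[a,b)$.

\section{The $F$-space $E$}\label{sec:C}

An \emph{$F$-norm} on a real vector space is a function $\|\cdot\|\ge0$ that vanishes only at $0$, is subadditive, and satisfies $\|\lambda x\|\le\|x\|$ for $|\lambda|\le1$ and $\|\lambda x\|\to0$ as $\lambda\to0$. Then $\|x-y\|$ is a translation-invariant metric, and $\|\lambda x\|\le N\|x\|$ for $|\lambda|\le N\in\mathbb N$. Scalar multiplication is jointly continuous, since $\lambda_nx_n-\lambda x=\lambda_n(x_n-x)+(\lambda_n-\lambda)x$. Addition and each map $x\mapsto\lambda x$ are uniformly continuous, so they extend to the metric completion, and the extended function is again an $F$-norm; for the last property use $\|\lambda x\|\le\|x-y\|+\|\lambda y\|$ for $|\lambda|\le1$ and $y$ in the original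 space. So the completion is an $F$-space.

\begin{lemma}\label{lem:Fnorm}
The function $\|x\|_\varphi=\inf\{t>0:\varphi(\{|x|>t\})\le t\}$ is an $F$-norm on $L(\mathbb R)$ that defines its topology, and $\|x\|_\varphi\le\min(1,\sup|x|)$.
\end{lemma}

\begin{proof}
Call $t>0$ \emph{admissible} for $x$ if $\varphi(\{|x|>t\})\le t$, that is, if $x\in O([-t,t],t)$. The numbers $t=1$ and $t>\sup|x|$ are admissible, which gives the bound and shows that $\|\lambda x\|_\varphi\le|\lambda|\sup|x|\to0$ as $\lambda\to0$. If $t$ is admissible and $t'>t$, then $\varphi(\{|x|>t'\})\le\varphi(\{|x|>t\})\le t'$. Hence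
\[
\{x:\|x\|_\varphi<t\}\subset O([-t,t],t)\subset\{x:\|x\|_\varphi\le t\},
\]
so the balls about $0$ form a neighborhood base at $0$, and $\|x\|_\varphi=0$ forces $x=0$ because $L(\mathbb R)$ is Hausdorff. If $s$ is admissible for $x$ and $t$ for $y$, then $s+t$ is admissible for $x+y$, since $\{|x+y|>s+t\}\subset\{|x|>s\}\cup\{|y|>t\}$. If $|\lambda|\le1$, then $\{|\lambda x|>t\}\subset\{|x|>t\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:Fnorm}, the completion $E$ of $L(\mathbb R)$ is an $F$-space, and it is nonzero. It is separable: the countable set $L(\mathbb Q)$ is uniformly dense in $L(\mathbb R)$, hence dense, since $\|x-y\|_\varphi\le\sup|x-y|$.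

Let $V$ be reflexive and let $\rho:E\to GL(V)$ be a WOT-continuous homomorphism. To apply Theorem~\ref{thm:A} we must make the operators $\rho(x)$ isometric and upgrade the continuity to the SOT.

\emph{A local bound.} Here completeness is used. The sets $\{x\in E:\|\rho(x)\|\le n\}$ are closed, being intersections of the sets $\{x:|f(\rho(x)v)|\le n\}$ over $\|v\|\le1$ and $\|f\|\le1$, and they cover $E$. By the Baire category theorem one of them contains $x_0+U_r$ for some $x_0\in E$ and $r>0$, where $U_r=\{x\in E:\|x\|_\varphi\le r\}$. For $y\in U_r$ we have $\rho(y)=\rho(-x_0)\rho(x_0+y)$, so $\|\rho(y)\|\le M:=n\|\rho(-x_0)\|$.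

\emph{A global bound.} A local bound does not suffice in general, as $t\mapsto e^tI$ on $\mathbb R$ shows; here we use that $E$ is bounded. By Lemma~\ref{lem:LH}(c) there is $m$ such that every element of $L(\mathbb R)$ is a sum of $m$ elements of $U_r$. Every $x\in E$ is within distance $r$ of an element of $L(\mathbb R)$, so it is a sum of $m+1$ elements of $U_r$, and $\|\rho(x)\|\le M^{m+1}$.

\emph{Renorming.} Let $\|v\|_\rho=\sup_{x\in E}\|\rho(x)v\|$. This is a norm with $\|v\|\le\|v\|_\rho\le M^{m+1}\|v\|$, so $(V,\|\cdot\|_\rho)$ is reflexive and has the same WOT and SOT. Since $\|\rho(y)v\|_\rho=\sup_x\|\rho(x+y)v\|=\|v\|_\rho$ and $\rho(y)$ is onto, $\rho$ takes values in $\operatorname{Iso}(V,\|\cdot\|_\rho)$. By Lemma~\ref{lem:wot}, $\rho$ is SOT-continuous.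

By Theorem~\ref{thm:A}, $\rho=I$ on $L(\mathbb R)$, and by density and continuity $\rho=I$ on $E$.
\end{proof}

\begin{remark}
On nonreflexive spaces $L(\mathbb R)$ is represented as well as possible. Let it act by translations, $(h(y)g)(x)=g(x+y)$, on the Banach space of bounded uniformly continuous real functions on $L(\mathbb R)$. This action is a representation by uniform continuity, and the function $g_0=\|\cdot\|_\varphi$ belongs to the space and satisfies $\|h(y)g_0-g_0\|_\infty\ge|g_0(y)-g_0(0)|=\|y\|_\varphi$. So $h$ is a topological group embedding.
\end{remark}

\begin{thebibliography}{9}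

\bibitem{DU} Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Meg} Megrelishvili, \emph{Fragmentability and representations of flows}, Topology Proc. 27 (2003).

\bibitem{RDS} \emph{Representations of dynamical systems on Banach spaces}, \texttt{https://u.math.biu.ac.il/\textasciitilde megereli/GM061212.pdf}.

\bibitem{Sht} Shtern, 1994.

\end{thebibliography}
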